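\title{A Liouville theorem for the porous medium equation with a source in the full subcritical range}

\begin{abstract}
Let $N\ge1$, $m\ge1$ and $m<p<mp_S$, where $p_S$ is the Sobolev exponent. We prove that every nonnegative weak solution of $u_t-\Delta u^m=u^p$ in a space-time cylinder of radius $\rho$, adapted to the scaling of the equation, is at most $C(N,m,p)\,\rho^{-2/(p-m)}$ at the center. Consequently the equation has no nontrivial nonnegative weak solution in $\mathbb R^N\times\mathbb R$, and among exponents $p>m$ the range $p<mp_S$ is optimal. The proof plays two estimates for the dissipation $\iint|\partial_tu^{(m+1)/2}|^2$ against each other: a lower bound near every large value of $u$, which comes from the elliptic Liouville theorem, and an upper bound from a local energy inequality.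
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\ge1$, $m\ge1$ and $p>1$. We study nonnegative solutions of
\begin{equation}\label{eq:main}
u_t-\Delta u^m=u^p .
\end{equation}
For $m>1$ the diffusion coefficient $mu^{m-1}$ vanishes where $u$ does. The equation is degenerate, and the function that carries a gradient is $u^m$ rather than $u$.

\begin{definition}\label{def:weak}
Let $O\subset\mathbb R^N\times\mathbb R$ be open. A \emph{weak solution in $O$} is a continuous function $u\ge0$ on $O$ such that $v=u^m$ has a weak spatial gradient $\nabla v\in L^2_{\mathrm{loc}}(O)$ and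
\begin{equation}\label{eq:weak}
\iint\big(-u\,\varphi_t+\nabla v\cdot\nabla\varphi-u^p\varphi\big)\,dx\,dt=0\qquad\text{for all }\varphi\in C_c^\infty(O).
\end{equation}
An \emph{entire solution} is a weak solution in $\mathbb R^N\times\mathbb R$. It is \emph{trivial} if $u\equiv0$.
\end{definition}

For an entire solution the condition on $v$ reads $u^m\in L^2_{\mathrm{loc}}(\mathbb R;H^1_{\mathrm{loc}}(\mathbb R^N))$; no boundedness or growth condition is imposed. A weak solution in $O$ is a weak solution in every open subset of $O$.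

For which exponents is every entire solution trivial? Two families suggest the answer. A positive solution that does not depend on $x$ solves $u'=u^p$, so it equals $((p-1)(T-t))^{-1/(p-1)}$ for some $T$ and blows up in finite time: the source alone destroys it. To survive for all times, a solution must balance the source by diffusion, and exact balance means a steady state, for which $v=u^m$ solves $-\Delta v=v^{\sigma}$ with $\sigma=p/m$. Let $p_S=\frac{N+2}{N-2}$ if $N\ge3$ and $p_S=\infty$ if $N\in\{1,2\}$.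

\begin{theorem}[elliptic Liouville theorem]\label{thm:elliptic}
Let $1<\sigma<p_S$. Every nonnegative $C^2$ solution of $\Delta v+v^\sigma=0$ in $\mathbb R^N$ vanishes identically.
\end{theorem}

For $N\ge3$ this is the theorem of Gidas and Spruck \cite{GS}. For $N\le2$ let $\bar v(r)$ be the mean of $v$ over the sphere $\partial B_r=\{|x|=r\}$. The divergence theorem gives $|\partial B_1|\,r^{N-1}\bar v'(r)=-\int_{B_r}v^\sigma\,dx$. If $v\not\equiv0$, then $\bar v'(r)\le-c\,r^{1-N}$ for large $r$ and some $c>0$; since $\int^\infty r^{1-N}dr=\infty$ for $N\le2$, this forces $\bar v(r)\to-\infty$, which is absurd.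

For $\sigma\ge p_S$ positive steady states exist (Section~\ref{sec:sharp}). One therefore guesses that, for $p>m$, all entire solutions are trivial exactly when $p<mp_S$. For $m>1$ it is known that this is so when $m<p<p_0(m,N)$, where $p_0(m,1)=\infty$ and
\[
p_0(m,N)=\frac{N(N+2)}{2(N-1)^2}\Big(1+\theta+\sqrt{1+2\theta}\Big),\qquad\theta=\frac{(N-1)(m-1)}N,\qquad N\ge2 .
\]
This covers $N=1$. For $N\ge2$ a gap remains: $p_0(m,2)<\infty$, and for $N\ge3$ the inequalities $\sqrt{1+2\theta}\le1+\theta\le m$ and $N(N-2)<(N-1)^2$ give $p_0(m,N)<mp_S$. The problem, posed in \cite{problem}, is to prove or disprove that for every $N\ge1$, every $m>1$ and every $p$ with $m<p<mp_S$, equation \eqref{eq:main} has no nontrivial entire solution. We prove it, also for $m=1$, without using the result for $p<p_0(m,N)$.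

\begin{theorem}\label{thm:liouville}
Let $N\ge1$, $m\ge1$ and $m<p<mp_S$. The only nonnegative weak solution of \eqref{eq:main} in $\mathbb R^N\times\mathbb R$ is $u\equiv0$.
\end{theorem}

Theorem~\ref{thm:liouville} follows from a local estimate, whose form is dictated by scaling. For $p>m$ put
\[
\alpha=\frac2{p-m},\qquad\tau=\alpha(p-1)=\frac{2(p-1)}{p-m}\ge2 .
\]
Then $\alpha+\tau=\alpha m+2=\alpha p$, so the three terms of \eqref{eq:main} acquire the same factor $\lambda^{\alpha p}$ under
\begin{equation}\label{eq:scaling}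
\tilde u(y,s)=\lambda^\alpha u(x_0+\lambda y,\,t_0+\lambda^\tau s),\qquad\lambda>0,
\end{equation}
and a change of variables in \eqref{eq:weak} shows that $\tilde u$ is a weak solution together with $u$. The sets adapted to \eqref{eq:scaling} are the cylinders
\[
Q(X,\rho)=B_\rho(x)\times(t-\rho^\tau,t+\rho^\tau),\qquad X=(x,t),\qquad Q_\rho=Q(0,\rho),
\]
where $B_\rho(x)$ is the open Euclidean ball in $\mathbb R^N$ and $B_\rho=B_\rho(0)$. Under \eqref{eq:scaling}, $Q((x_0,t_0),\lambda\rho)$ corresponds to $Q_\rho$.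

\begin{theorem}\label{thm:local}
Let $N\ge1$, $m\ge1$ and $m<p<mp_S$. There is $C=C(N,m,p)$ such that every weak solution $u$ in $Q(X,\rho)$ satisfies $u(X)\le C\rho^{-2/(p-m)}$.
\end{theorem}

An entire solution satisfies this bound for every $X$ and every $\rho>0$, and $\rho\to\infty$ gives Theorem~\ref{thm:liouville}. The power of $\rho$ is attained: $u=((p-1)(\rho^\tau-t))^{-1/(p-1)}$ is a solution in $Q_\rho$ with $u(0)=(p-1)^{-1/(p-1)}\rho^{-\alpha}$, because $\tau/(p-1)=\alpha$.

\begin{corollary}[universal estimate]\label{cor:universal}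
Let $m\ge1$ and $m<p<mp_S$, let $\Omega\subset\mathbb R^N$ be open, and let $u$ be a weak solution in $\Omega\times(0,T)$. Then
\[
u(x,t)\le C(N,m,p)\Big(t^{-\frac1{p-1}}+(T-t)^{-\frac1{p-1}}+\operatorname{dist}(x,\partial\Omega)^{-\frac2{p-m}}\Big),
\]
with the last term absent if $\Omega=\mathbb R^N$.
\end{corollary}

\begin{proof}
For $\rho=\min\big(t^{1/\tau},(T-t)^{1/\tau},\operatorname{dist}(x,\partial\Omega)\big)$ the cylinder $Q((x,t),\rho)$ lies in $\Omega\times(0,T)$. Since $\alpha/\tau=1/(p-1)$, the number $\rho^{-\alpha}$ is the largest of the three terms in the bracket. Apply Theorem~\ref{thm:local}.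
\end{proof}

\begin{corollary}[sharpness]\label{cor:sharp}
Let $m\ge1$ and $p>m$. Equation \eqref{eq:main} has no nontrivial nonnegative weak solution in $\mathbb R^N\times\mathbb R$ if and only if $p<mp_S$.
\end{corollary}

Section~\ref{sec:idea} carries out the argument for solutions independent of $x$ and explains what must be replaced in general. Sections~\ref{sec:integral} and~\ref{sec:sup} contain the estimates for weak solutions, Section~\ref{sec:lower} bounds the dissipation from below, Section~\ref{sec:proof} proves Theorem~\ref{thm:local}, and Section~\ref{sec:sharp} proves Corollary~\ref{cor:sharp}. The letter $C$ denotes positive constants that depend only on $N,m,p$ and on quantities named explicitly, and that may change from line to line.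

\section{Dissipation and the idea of the proof}\label{sec:idea}

Let $m<p<mp_S$. Rescaling alone cannot prove Theorem~\ref{thm:local}: zooming in on large values of solutions leads back to an entire solution, which is the object to be excluded. What we can exclude is a steady state, so we need a quantity that measures how far $u$ is from being one. The energy provides it. For a smooth positive solution with enough decay,
\[
\frac d{dt}\int\Big(\frac12|\nabla v|^2-\frac m{p+m}u^{p+m}\Big)dx=-\int v_t\,(\Delta v+u^p)\,dx=-\int mu^{m-1}u_t^2\,dx=-\frac{4m}{(m+1)^2}\int z_t^2\,dx,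
\]
where $z=u^{(m+1)/2}$. We call $\iint z_t^2$ the \emph{dissipation}. Under \eqref{eq:scaling}, with $\tilde z=\tilde u^{(m+1)/2}$ and $X_0=(x_0,t_0)$,
\begin{equation}\label{eq:scalediss}
\iint_{Q_\rho}\tilde z_s^2=\lambda^{\alpha(m+1)+2\tau-N-\tau}\iint_{Q(X_0,\lambda\rho)}z_t^2=\lambda^\delta\iint_{Q(X_0,\lambda\rho)}z_t^2,\qquad\delta=\alpha(p+m)-N .
\end{equation}
The inequality $\delta>0$ means $2(p+m)>N(p-m)$, that is $(N-2)p<(N+2)m$, that is $p<mp_S$. Thus in the subcritical range a structure of unit dissipation, concentrated to length $\lambda$ and height $\lambda^{-\alpha}$, dissipates $\lambda^{-\delta}$, which is large when $\lambda$ is small. An entire solution need not have finite energy, however, so the energy identity must be localized, and the errors created by the cutoff must be controlled by the dissipation itself. The resulting inequality is closed by the following lemma.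

\begin{lemma}\label{lem:iter}
Let $F\ge0$ be bounded on $[\frac54,\frac32]$, let $A,\gamma>0$, and suppose that $F(\rho)\le\frac12F(R)+A(R-\rho)^{-\gamma}$ whenever $\frac54\le\rho<R\le\frac32$. Then $F(\frac54)\le C(\gamma)A$.
\end{lemma}

\begin{proof}
Choose $\eta\in(0,1)$ with $\eta^{-\gamma}<2$, and put $\rho_0=\frac54$, $\rho_{i+1}=\rho_i+\frac14(1-\eta)\eta^i$, so that $\rho_i<\frac32$. Iterating the hypothesis $k$ times gives
\[
F(\tfrac54)\le2^{-k}F(\rho_k)+A\big(\tfrac14(1-\eta)\big)^{-\gamma}\sum_{i<k}\big(\tfrac12\eta^{-\gamma}\big)^i .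
\]
The first term tends to $0$ because $F$ is bounded, and the series converges.
\end{proof}

\subsection*{The model case: solutions independent of $x$}
Let $u>0$ solve $u'=u^p$ on $(-2,2)$. We bound $u(0)$ without solving the equation. For $\rho<2$ put
\[
F(\rho)=\int_{-\rho}^\rho u^{p+m}\,dt,\qquad D(\rho)=\int_{-\rho}^\rho u^{m-1}(u')^2\,dt .
\]

\emph{(a) Upper bound for the dissipation.} Let $\rho<R<2$ and let $0\le\varphi\le1$ be smooth, equal to $1$ on $[-\rho,\rho]$, supported in $(-R,R)$, with $|\varphi'|\le2/(R-\rho)$. Multiply the equation by $\varphi u^{m-1}u'$ and use $p+m>2$: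
\[
D(\rho)\le\int\varphi\,\Big(\frac{u^{p+m}}{p+m}\Big)'dt=-\frac1{p+m}\int\varphi'u^{p+m}\,dt\le\frac{F(R)}{R-\rho}.
\]

\emph{(b) Lower bound for the dissipation.} By the equation, $u^{m-1}(u')^2=u^{2p+m-1}$. This power exceeds $p+m$ by $p-1$, so splitting into $\{u\le s\}$ and $\{u>s\}$ gives $F(\rho)\le4s^{p+m}+s^{1-p}D(\rho)$ for every $s>0$.

\emph{(c) The loop.} The choice $s^{p-1}=2/(R-\rho)$ yields $F(\rho)\le\frac12F(R)+C(R-\rho)^{-(p+m)/(p-1)}$. Lemma~\ref{lem:iter} gives $F(\frac54)\le C$, and then $D(1)\le C$ by (a).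

\emph{(d) The value at the center.} Suppose $u(0)\ge1$. Since $u$ increases, $u\ge u(0)$ on $[0,u(0)^{1-p}]\subset[0,1]$, so $D(1)\ge u(0)^{2p+m-1}u(0)^{1-p}=u(0)^{p+m}$. Hence $u(0)\le C$.

\subsection*{The general case}
The loop closes because the dissipation controls a higher power of $u$ than the power needed to control the dissipation. In general the two powers are
\[
q^*=2p+m-1,\qquad q=p+2m-1,
\]
and they satisfy
\begin{equation}\label{eq:exponents}
q^*-q=p-m>0,\qquad\alpha q^*=\alpha(p+m)+\alpha(p-1)=N+\delta+\tau .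
\end{equation}
In step (a), the gradient terms of the local energy inequality raise the power from $p+m$ to $q$ (Lemma~\ref{lem:upper}). In steps (b) and (d) the pointwise identity is lost, since $u_t=\Delta v+u^p$ may vanish where $u$ is large. It cannot vanish on a whole cylinder of the right size, though. Take $N=1$ and a steady state with $v(0)=1$ on $(-K,K)$. As $v\ge0$ is concave, $v(x)\ge1-|x|/K\ge\frac12$ for $|x|\le K/2$, so $v''\le-2^{-p/m}$ there, and
\[
1\le v(x)+v(-x)\le2-2^{-p/m}x^2\qquad(|x|\le K/2).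
\]
Hence $K\le2^{1+p/(2m)}$. In any dimension, Theorem~\ref{thm:elliptic} and a compactness argument turn this into a quantitative statement (Proposition~\ref{prop:lower}): if $u(X)=\lambda^{-\alpha}$, then the dissipation in $Q(X,L\lambda)$ is at least $c_0\lambda^{-\delta}$. By \eqref{eq:exponents} this is the size of $\iint u^{q^*}$ over a cylinder of radius $\lambda$ on which $u$ is comparable to $\lambda^{-\alpha}$, so it is an averaged form of the identity in (b). A covering argument then bounds the measure of $\{u>s\}$ by $Cs^{-q^*}$ times the dissipation (Lemma~\ref{lem:level}).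

For the covering we use that the cylinders are the open balls of
\[
d\big((x,t),(y,s)\big)=\max\big(|x-y|,\,|t-s|^{1/\tau}\big),
\]
which is a metric because $a\mapsto a^{1/\tau}$ is subadditive for $\tau\ge1$. The closed balls $\overline Q(X,\rho)$ are compact, and $|Q(X,\rho)|=2|B_1|\rho^{N+\tau}$.

\section{Integral estimates for weak solutions}\label{sec:integral}

In this section and the next, $N\ge1$, $m\ge1$ and $p>1$ are arbitrary, and $u$ is a weak solution in an open set $O$. We want to test the equation with powers of $u$ and with $v_t$, but Definition~\ref{def:weak} grants no time derivative. We therefore average the equation in time. For a function $f$ on $O$ and $h>0$ put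
\[
f^h(x,t)=f(x,t+h),\qquad\delta_hf=\frac{f^h-f}h,\qquad f_h(x,t)=\frac1h\int_t^{t+h}f(x,s)\,ds ;
\]
near a given compact subset of $O$ these are defined for small $h$. If $f\in L^2_{\mathrm{loc}}(O)$, then $\partial_tf_h=\delta_hf$ weakly, and $f^h\to f$, $f_h\to f$ in $L^2_{\mathrm{loc}}(O)$ as $h\to0$ by continuity of translations; for continuous $f$ the convergence is locally uniform. Also $\nabla(v_h)=(\nabla v)_h$. If $f$ is continuous and $\Psi$ is Lipschitz with compact support in $O$, then
\begin{equation}\label{eq:discrete}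
\iint\Psi\,\delta_hf=\iint f(x,t)\,\frac{\Psi(x,t-h)-\Psi(x,t)}h\,dx\,dt\to-\iint\Psi_tf
\end{equation}
by dominated convergence; in particular $\delta_hf\to f_t$ in distributions.

We use the chain rule in the following form. Let $w\ge0$ be continuous in $O$ with a weak partial derivative $\partial w\in L^2_{\mathrm{loc}}(O)$, where $\partial$ is one of $\partial_{x_i},\partial_t$, and let $G\in C^1([0,\infty))$. Then $\partial G(w)=G'(w)\,\partial w$. Indeed, mollifications $w_\varepsilon\ge0$ converge to $w$ locally uniformly, $\partial w_\varepsilon\to\partial w$ in $L^2_{\mathrm{loc}}$, and the identity for $w_\varepsilon$ passes to the limit. We apply this to $G(s)=s^\beta$ with $\beta\ge1$ only, with the convention $0^0=1$.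

\begin{lemma}[averaged equation]\label{lem:steklov}
Let $g=u^p$, and let $\zeta\in L^2(O)$ have compact support in $O$ and $\nabla\zeta\in L^2(O)$. For all small $h>0$, depending only on $O$ and $\operatorname{supp}\zeta$,
\begin{equation}\label{eq:steklov}
\iint\big(\zeta\,\delta_hu+\nabla v_h\cdot\nabla\zeta-g_h\zeta\big)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Fix a compact neighborhood $K\subset O$ of $\operatorname{supp}\zeta$ and $h$ so small that $K+\{0\}\times[0,h]\subset O$. Let first $\zeta$ be smooth and supported in $K$. The function $\varphi(x,t)=\frac1h\int_{t-h}^t\zeta(x,s)\,ds$ is admissible in \eqref{eq:weak}, and $\varphi_t(x,t)=\frac1h(\zeta(x,t)-\zeta(x,t-h))$. A shift in $t$ gives $-\iint u\varphi_t=\iint\zeta\,\delta_hu$, and Fubini's theorem gives $\iint\nabla v\cdot\nabla\varphi=\iint\nabla v_h\cdot\nabla\zeta$ and $\iint g\varphi=\iint g_h\zeta$. In general, mollify $\zeta$. The mollifications are supported in $K$, where $\delta_hu$ and $g_h$ are bounded and $\nabla v_h\in L^2$,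 and they converge to $\zeta$ in $L^2$ together with their spatial gradients.
\end{proof}

The first estimate comes from testing with $u^r$. Evaluating $u^r$ at the later time $t+h$ lets convexity stand in for the missing identity $u^ru_t=\partial_tu^{r+1}/(r+1)$.

\begin{lemma}\label{lem:power}
Let $r\ge m$, let $0\le\varphi\in C_c^\infty(O)$, and let $\chi:\mathbb R\to[0,1]$ be a Lipschitz function of $t$. Then
\begin{multline}\label{eq:power}
\frac r{2m}\iint\chi\varphi^2u^{r-m}|\nabla v|^2-\frac1{r+1}\iint\chi'\varphi^2u^{r+1}\\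
\le\iint\chi\Big(\varphi^2u^{p+r}+\frac{2m}r|\nabla\varphi|^2u^{r+m}+\frac2{r+1}\varphi|\varphi_t|u^{r+1}\Big).
\end{multline}
\end{lemma}

\begin{proof}
Let $\Psi=\chi\varphi^2$. Since $r\ge m$, the chain rule applies to $u^r=v^{r/m}$ and gives $\nabla u^r=\frac rmu^{r-m}\nabla v\in L^2_{\mathrm{loc}}(O)$. Hence $\zeta=\Psi\,(u^r)^h$ is admissible in \eqref{eq:steklov}. Convexity of $s\mapsto s^{r+1}/(r+1)$ gives $(a-b)a^r\ge\frac1{r+1}(a^{r+1}-b^{r+1})$ for $a,b\ge0$. With $a=u^h$ and $b=u$ we get $\zeta\,\delta_hu\ge\frac1{r+1}\Psi\,\delta_h(u^{r+1})$, so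
\[
\iint\nabla v_h\cdot\nabla\zeta\le\iint g_h\zeta-\frac1{r+1}\iint\Psi\,\delta_h(u^{r+1}).
\]
Let $h\to0$. Then $\nabla v_h\to\nabla v$ in $L^2_{\mathrm{loc}}$, $\nabla\zeta=\Psi\,(\nabla u^r)^h+(u^r)^h\nabla\Psi\to\nabla(\Psi u^r)$ in $L^2$, $g_h\zeta\to\Psi u^{p+r}$ uniformly, and \eqref{eq:discrete} applies to the last term. Thus
\[
\frac rm\iint\Psi u^{r-m}|\nabla v|^2+\iint u^r\nabla\Psi\cdot\nabla v\le\iint\Psi u^{p+r}+\frac1{r+1}\iint\Psi_tu^{r+1}.
\]
Here $\Psi_t=\chi'\varphi^2+2\chi\varphi\varphi_t$ and $\nabla\Psi=2\chi\varphi\nabla\varphi$. Writing $u^r=u^{(r-m)/2}u^{(r+m)/2}$ and using $2ab\le\frac r{2m}a^2+\frac{2m}rb^2$, we have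
\[
|2\varphi u^r\nabla\varphi\cdot\nabla v|\le\frac r{2m}\varphi^2u^{r-m}|\nabla v|^2+\frac{2m}r|\nabla\varphi|^2u^{r+m},
\]
and \eqref{eq:power} follows.
\end{proof}

The second estimate localizes the energy identity. The test function is $\varphi^2\delta_hv$, the discrete form of $\varphi^2v_t$; the existence of the time derivatives is part of the conclusion.

\begin{lemma}[local energy inequality]\label{lem:energy}
Let $z=u^{(m+1)/2}$. Then $v_t,z_t\in L^2_{\mathrm{loc}}(O)$, and for $0\le\varphi\in C_c^\infty(O)$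
\[
\frac{2m}{(m+1)^2}\iint\varphi^2z_t^2\le2m\iint|\nabla\varphi|^2u^{m-1}|\nabla v|^2+\iint\varphi\varphi_t|\nabla v|^2-\frac{2m}{p+m}\iint\varphi\varphi_tu^{p+m}.
\]
\end{lemma}

\begin{proof}
Take $\zeta=\varphi^2\delta_hv$ in \eqref{eq:steklov}; then $\nabla\zeta=\varphi^2\delta_h\nabla v+2\varphi\,\delta_hv\,\nabla\varphi\in L^2$. Let $D_h=\iint\varphi^2\,\delta_hu\,\delta_hv$, which is finite and nonnegative. Both $\nabla v_h$ and $\partial_t\nabla v_h=\delta_h\nabla v$ are in $L^2$ near $\operatorname{supp}\varphi$, so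
$\iint\varphi^2\nabla v_h\cdot\delta_h\nabla v=\frac12\iint\varphi^2\partial_t|\nabla v_h|^2=-\iint\varphi\varphi_t|\nabla v_h|^2$. Therefore
\begin{equation}\label{eq:Dh}
D_h=\iint\varphi\varphi_t|\nabla v_h|^2-2\iint\varphi\,\delta_hv\,\nabla\varphi\cdot\nabla v_h+\iint\varphi^2g_h\,\delta_hv=:T_1+T_2+T_3 .
\end{equation}

\emph{Boundedness of $D_h$.} The terms $T_2$ and $T_3$ contain $\delta_hv$, whereas $D_h$ controls the product $\delta_hu\,\delta_hv$. Let $U_h=\max(u,u^h)$. As $m\ge1$, the mean value theorem gives $|\delta_hv|\le mU_h^{m-1}|\delta_hu|$, and $\delta_hu$ and $\delta_hv$ have the same sign, so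
\begin{equation}\label{eq:mvt}
(\delta_hv)^2\le mU_h^{m-1}\,\delta_hu\,\delta_hv .
\end{equation}
With $2ab\le\frac12a^2+2b^2$ and $ab\le\frac14a^2+b^2$ this yields
\[
T_2\le\frac12D_h+2m\iint|\nabla\varphi|^2U_h^{m-1}|\nabla v_h|^2,\qquad T_3\le\frac14D_h+m\iint\varphi^2U_h^{m-1}g_h^2 .
\]
The two integrals on the right and $T_1$ stay bounded as $h\to0$, hence so does $D_h$.

\emph{The source term.} By \eqref{eq:mvt}, $\varphi\,\delta_hv$ is bounded in $L^2$. Since $\delta_hv\to v_t$ in distributions, $\varphi v_t\in L^2$ and $\varphi\,\delta_hv\rightharpoonup\varphi v_t$ weakly in $L^2$; as $\varphi$ is arbitrary, $v_t\in L^2_{\mathrm{loc}}(O)$. Because $\varphi g_h\to\varphi u^p$ uniformly, the chain rule gives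
\[
T_3\to\iint\varphi^2v^{p/m}v_t=\frac m{p+m}\iint\varphi^2\,\partial_t\big(v^{(p+m)/m}\big)=-\frac{2m}{p+m}\iint\varphi\varphi_tu^{p+m}.
\]

\emph{The dissipation.} For $a\ge b\ge0$ the Cauchy--Schwarz inequality gives
\[
(a-b)(a^m-b^m)=\int_b^a1\,ds\int_b^ams^{m-1}ds\ge\Big(\int_b^a\sqrt m\,s^{\frac{m-1}2}ds\Big)^2=\frac{4m}{(m+1)^2}\big(a^{\frac{m+1}2}-b^{\frac{m+1}2}\big)^2,
\]
and both ends are symmetric in $a,b$. So $D_h\ge\frac{4m}{(m+1)^2}\iint\varphi^2(\delta_hz)^2$. Thus $\varphi\,\delta_hz$ is bounded in $L^2$, and the argument given for $v$ shows that $z_t\in L^2_{\mathrm{loc}}(O)$ and $\varphi\,\delta_hz\rightharpoonup\varphi z_t$. Inserting the bound for $T_2$ into \eqref{eq:Dh}, we obtain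
\[
\frac{2m}{(m+1)^2}\iint\varphi^2(\delta_hz)^2\le\frac12D_h\le T_1+2m\iint|\nabla\varphi|^2U_h^{m-1}|\nabla v_h|^2+T_3 .
\]
Let $h\to0$, using weak lower semicontinuity of the $L^2$ norm on the left, and $\nabla v_h\to\nabla v$ in $L^2_{\mathrm{loc}}$, $U_h\to u$ locally uniformly on the right.
\end{proof}

\section{From small integrals to small values}\label{sec:sup}

The compactness argument of Section~\ref{sec:lower} yields convergence in Lebesgue spaces only, while the information to be preserved is the value at a single point. The next lemma, proved by Moser iteration, bridges this gap. Let $P_\rho=B_\rho\times(-\rho,\rho)$.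

\begin{lemma}\label{lem:sup}
Let $A\ge1$ and let $u\le A$ be a weak solution in $P_1$. Then $u(0,0)\le C\big(\iint_{P_1}u^{m+1}\big)^\vartheta$, with $C,\vartheta>0$ depending only on $N,m,p,A$.
\end{lemma}

\begin{proof}
\emph{Reduction to $N\ge3$.} If $N\le2$, regard $u$ as a function of $(x,y,t)$, $y\in\mathbb R^2$, on $P_1'=\{|x|^2+|y|^2<1,\ |t|<1\}$. For $\varphi\in C_c^\infty(P_1')$ and fixed $y$, the function $\varphi(\cdot,y,\cdot)$ lies in $C_c^\infty(P_1)$. Integrating \eqref{eq:weak} in $y$ and using $\nabla_yv=0$ shows that $u$ is a weak solution in $P_1'$, in dimension $N+2\ge3$. Moreover $\iint_{P_1'}u^{m+1}\le\pi\iint_{P_1}u^{m+1}$. No upper bound on $p$ is assumed here, so the change of dimension is harmless.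

\emph{One step.} Let $N\ge3$, $\kappa=1+\frac2N$, $\rho_n=\frac12+2^{-n-1}$, and
\[
a_0=m+1,\qquad a_{n+1}=\kappa a_n+m-1,\qquad I_n=\iint_{P_{\rho_n}}u^{a_n}<\infty .
\]
Fix $n$ and let $r=a_n-1\ge m$. Choose $\varphi\in C_c^\infty(P_{\rho_n})$ with $0\le\varphi\le1$, $\varphi=1$ on $P_{\rho_{n+1}}$ and $|\nabla\varphi|^2+|\varphi_t|\le C4^n$. In this proof $C$ may depend on $A$ but never on $n$. Since $u^{p+r}\le A^{p-1}u^{r+1}$, $u^{r+m}\le A^{m-1}u^{r+1}$, $\frac{2m}r\le2$ and $\frac2{r+1}\le1$, the right side of \eqref{eq:power} is at most $M:=C4^nI_n$ for every $\chi$. The choice $\chi\equiv1$ bounds the gradient term. The choice $\chi=1$ for $t\le t_0$, $\chi=0$ for $t\ge t_0+\varepsilon$, $\chi$ linear in between, bounds $\frac1{(r+1)\varepsilon}\int_{t_0}^{t_0+\varepsilon}\!\int\varphi^2u^{r+1}dx\,dt$, and we let $\varepsilon\to0$ using the continuity of $u$. Together,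
\[
\iint\varphi^2u^{r-m}|\nabla v|^2\le\frac{2m}rM,\qquad\sup_t\int\varphi^2u^{r+1}\,dx\le(r+1)M .
\]
Let $f=u^{(m+r)/2}=v^{(m+r)/(2m)}$, where the last exponent is at least $1$. Then $|\nabla f|^2=\big(\frac{m+r}{2m}\big)^2u^{r-m}|\nabla v|^2\le\big(\frac rm\big)^2u^{r-m}|\nabla v|^2$ and $f^2\le A^{m-1}u^{r+1}$, so
\[
\iint|\nabla(\varphi f)|^2\le2\iint\varphi^2|\nabla f|^2+2\iint|\nabla\varphi|^2f^2\le\frac{4r}mM+C4^nI_n\le CrM .
\]
The recursion for $a_n$ is chosen so that $a_{n+1}=(m+r)+\frac2N(r+1)$; hence $u^{a_{n+1}}=(\varphi f)^2(\varphi^2u^{r+1})^{2/N}$ on $P_{\rho_{n+1}}$. For almost every $t$ we have $(\varphi f)(\cdot,t)\in H^1(\mathbb R^N)$. H\"older's inequality in $x$ with exponents $\frac N{N-2}$ and $\frac N2$, and the Sobolev inequality $\|w\|_{L^{2N/(N-2)}(\mathbb R^N)}\le C\|\nabla w\|_{L^2(\mathbb R^N)}$, give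
\[
I_{n+1}\le C\iint|\nabla(\varphi f)|^2\;\sup_t\Big(\int\varphi^2u^{r+1}dx\Big)^{2/N}\le C(a_nM)^\kappa\le(Ca_n4^nI_n)^\kappa .
\]

\emph{Iteration.} Solving the recursion, $a_n=\kappa^n(a_0+\mu)-\mu$ with $\mu=\frac{(m-1)N}2$. Thus $a_n\le C\kappa^n$, and $I_{n+1}\le(C_1b^nI_n)^\kappa$ with $b=4\kappa$ and some $C_1\ge1$. For $J_n=I_n^{\kappa^{-n}}$ this reads $J_{n+1}\le(C_1b^n)^{\kappa^{-n}}J_n$, so $J_n\le C_1^{\sum_j\kappa^{-j}}\,b^{\sum_jj\kappa^{-j}}J_0=CI_0$. Therefore
\[
\|u\|_{L^{a_n}(P_{1/2})}\le I_n^{1/a_n}\le(CI_0)^{\kappa^n/a_n}.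
\]
As $n\to\infty$ we have $a_n\to\infty$, so the left side tends to $\sup_{P_{1/2}}u\ge u(0,0)$, and $\kappa^n/a_n\to\vartheta:=(m+1+\mu)^{-1}$.
\end{proof}

\section{Dissipation near large values}\label{sec:lower}

From now on $m\ge1$ and $m<p<mp_S$, until Section~\ref{sec:sharp}. Where $u(X)>0$ we attach to $X$ the length $\lambda_X=u(X)^{-1/\alpha}$, which is the $\lambda$ for which \eqref{eq:scaling} normalizes the value at $X$ to $1$. We first bound the dissipation from below at points around which $u$ is not much larger than at the point itself, since compactness needs an upper bound.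

\begin{lemma}\label{lem:bounded}
There are $K\ge1$ and $c_0>0$, depending only on $N,m,p$, with the following property. If $\lambda>0$, $u$ is a weak solution in $Q(Y,K\lambda)$, $u(Y)=\lambda^{-\alpha}$ and $u\le2^\alpha\lambda^{-\alpha}$ in $Q(Y,K\lambda)$, then $\iint_{Q(Y,K\lambda)}z_t^2\ge c_0\lambda^{-\delta}$.
\end{lemma}

\begin{proof}
By \eqref{eq:scaling} and \eqref{eq:scalediss} it suffices to treat $Y=0$, $\lambda=1$. If the lemma is false, it fails for $K=k$, $c_0=1/k$ and every $k=1,2,\dots$, so there are weak solutions $w_k$ in $Q_k$ with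
\[
w_k(0)=1,\qquad w_k\le2^\alpha,\qquad\iint_{Q_k}(\partial_tz_k)^2<\frac1k,\qquad z_k=w_k^{(m+1)/2}.
\]

\emph{Compactness.} Let $v_k=w_k^m$ and fix $R>0$. For $k>R+1$, inequality \eqref{eq:power} with $r=m$, $\chi\equiv1$ and a fixed cutoff equal to $1$ on $Q_R$ and supported in $Q_{R+1}$ bounds $\nabla v_k$ in $L^2(Q_R)$. Since $v_k=z_k^{2m/(m+1)}$ with $\frac{2m}{m+1}\ge1$, the chain rule gives $\partial_tv_k=\frac{2m}{m+1}w_k^{(m-1)/2}\partial_tz_k\to0$ in $L^2(Q_R)$. So $v_k$ is bounded in $H^1(Q_R)$, in all $N+1$ variables. By Rellich's theorem ($H^1(Q_R)$ embeds compactly in $L^2(Q_R)$) and a diagonal argument, a subsequence converges weakly in $H^1(Q_R)$ for every $R$, and almost everywhere, to a function $v$ with $0\le v\le2^{\alpha m}$ and $v_t=0$. Hence $v=v(x)$ almost everywhere, with $v\in H^1_{\mathrm{loc}}(\mathbb R^N)$. By dominated convergence, $w_k^\beta\to v^{\beta/m}$ in $L^1_{\mathrm{loc}}$ for each $\beta>0$.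

\emph{The limit is a steady state.} Take $\varphi(x,t)=\eta(x)\chi(t)$ in \eqref{eq:weak}, with $\eta\in C_c^\infty(\mathbb R^N)$, $\chi\in C_c^\infty(\mathbb R)$ and $\int\chi\,dt=1$. The first term tends to $-\int v^{1/m}\eta\,dx\int\chi'\,dt=0$, and the others give $\int\nabla v\cdot\nabla\eta\,dx=\int v^{p/m}\eta\,dx$. Recall interior elliptic regularity for a weak solution $v\in H^1_{\mathrm{loc}}(\mathbb R^N)$ of $-\Delta v=f$: if $f$ is bounded, then $v\in W^{2,s}_{\mathrm{loc}}$ for all $s<\infty$, hence $v\in C^1$ by Sobolev embedding; if $f$ is locally H\"older continuous, then $v\in C^2$ by Schauder theory. Here $f=v^{p/m}$ is bounded, so $v\in C^1$; then $f$ is locally Lipschitz because $p/m>1$, so $v\in C^2$. Since $1<p/m<p_S$, Theorem~\ref{thm:elliptic} gives $v\equiv0$.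

\emph{Contradiction.} We have $\iint_{P_1}w_k^{m+1}\to0$ and $P_1=Q_1\subset Q_k$. Lemma~\ref{lem:sup} with $A=2^\alpha$ gives $w_k(0)\to0$, contrary to $w_k(0)=1$.
\end{proof}

The upper bound on $u$ can be removed. If it fails near $X$, there is a nearby point where the value is larger and the length is less than half as long; such moves form a geometric series and must stop, and moving to a shorter length only improves the lower bound. Put $L=2K$.

\begin{proposition}\label{prop:lower}
Let $u$ be a weak solution in $O$, let $X\in O$ with $u(X)>0$, and suppose $\overline Q(X,L\lambda_X)\subset O$. Then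
\[
\iint_{Q(X,L\lambda_X)}z_t^2\ge c_0\lambda_X^{-\delta}=c_0\,u(X)^{\delta/\alpha}.
\]
\end{proposition}

\begin{proof}
Let $X_0=X$. We construct points $X_j$ with $\lambda_j:=\lambda_{X_j}\le2^{-j}\lambda_X$ and $d(X,X_j)\le K\lambda_X(2-2^{1-j})$. For such a point,
\[
Q(X_j,K\lambda_j)\subset Q\big(X,K\lambda_X(2-2^{1-j}+2^{-j})\big)\subset Q(X,L\lambda_X).
\]
If $u\le2^\alpha u(X_j)$ on $Q(X_j,K\lambda_j)$, stop. Otherwise pick $X_{j+1}$ in this cylinder with $u(X_{j+1})>2^\alpha u(X_j)$. Then $\lambda_{j+1}<\frac12\lambda_j$ and $d(X,X_{j+1})\le K\lambda_X(2-2^{1-j})+K2^{-j}\lambda_X=K\lambda_X(2-2^{-j})$, as required. The continuous function $u$ is bounded on the compact set $\overline Q(X,L\lambda_X)$, while $u(X_j)\ge2^{\alpha j}u(X)$, so the construction stops at some $Y=X_j$. Lemma~\ref{lem:bounded} applies in $Q(Y,K\lambda_Y)\subset Q(X,L\lambda_X)$ and gives the lower bound $c_0\lambda_Y^{-\delta}$. This is at least $c_0\lambda_X^{-\delta}$ because $\lambda_Y\le\lambda_X$ and $\delta>0$.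
\end{proof}

Let now $u$ be a weak solution in $Q_2$, and for $0<\rho<2$ put
\[
F(\rho)=\iint_{Q_\rho}u^q,\qquad D(\rho)=\iint_{Q_\rho}z_t^2 .
\]
Both are nondecreasing in $\rho$, and finite by the continuity of $u$ and Lemma~\ref{lem:energy}, since $\overline{Q_\rho}$ is a compact subset of $Q_2$. Each point of a high level set of $u$ costs a fixed amount of dissipation nearby, and well separated points pay separately. This bounds their number, and with it the measure of the level set.

\begin{lemma}\label{lem:level}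
Let $0<\rho<R<2$ and $s_0\ge\big(L/(R-\rho)\big)^\alpha$. Then
\begin{gather}
|\{u>s\}\cap Q_\rho|\le Cs^{-q^*}D(R)\qquad\text{for all }s\ge s_0,\label{eq:level}\\
F(\rho)\le|Q_2|\,s_0^{\,q}+Cs_0^{-(p-m)}D(R).\label{eq:FD}
\end{gather}
\end{lemma}

\begin{proof}
Let $s\ge s_0$, $E=\{u>s\}\cap Q_\rho$ and $\lambda=s^{-1/\alpha}$, so that $L\lambda\le R-\rho$. For $X\in E$ we have $\lambda_X<\lambda$, hence $\overline Q(X,L\lambda_X)\subset Q(X,L\lambda)\subset Q_R$, and Proposition~\ref{prop:lower} gives
\[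
\iint_{Q(X,L\lambda)}z_t^2\ge c_0\lambda_X^{-\delta}\ge c_0\lambda^{-\delta}.
\]
If $X_1,\dots,X_n\in E$ have mutual $d$-distances at least $2L\lambda$, then the cylinders $Q(X_i,L\lambda)\subset Q_R$ are disjoint by the triangle inequality, so $n\le c_0^{-1}\lambda^\delta D(R)$. Take such a family with the largest possible $n$. Every point of $E$ is then at distance less than $2L\lambda$ from some $X_i$, so $|E|\le n\cdot2|B_1|(2L\lambda)^{N+\tau}\le C\lambda^{N+\tau+\delta}D(R)$. By \eqref{eq:exponents}, $\lambda^{N+\tau+\delta}=\lambda^{\alpha q^*}=s^{-q^*}$, which proves \eqref{eq:level}. By the layer-cake formula,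
\[
F(\rho)=\int_0^\infty qs^{q-1}|\{u>s\}\cap Q_\rho|\,ds\le|Q_2|\,s_0^{\,q}+CD(R)\int_{s_0}^\infty s^{q-q^*-1}ds,
\]
and the last integral equals $s_0^{-(p-m)}/(p-m)$ because $q^*-q=p-m>0$.
\end{proof}

\section{Proof of the local estimate}\label{sec:proof}

It remains to bound $D$ by $F$. The weight $u^{m-1}$ in the first term of the energy inequality calls for \eqref{eq:power} with $r=2m-1$, whose source term is $u^{p+2m-1}$; this is the origin of the exponent $q$.

\begin{lemma}\label{lem:upper}
For $1\le\rho<R<2$ we have $D(\rho)\le C(R-\rho)^{-4}\big(F(R)+1\big)$.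
\end{lemma}

\begin{proof}
Let $\ell=R-\rho<1$ and $R_1=\frac12(\rho+R)$. Choose smooth $0\le\varphi_1,\varphi_2\le1$ with $\varphi_1=1$ on $Q_\rho$, $\operatorname{supp}\varphi_1\subset Q_{R_1}$, $\varphi_2=1$ on $Q_{R_1}$, $\operatorname{supp}\varphi_2\subset Q_R$, and $|\nabla\varphi_i|+|\partial_t\varphi_i|\le C/\ell$. Products of a cutoff in $x$ and a cutoff in $t$ do this, since the gaps in time are no shorter than the gaps in space: $b^\tau-a^\tau\ge b-a$ for $1\le a<b$. Lemma~\ref{lem:energy} with $\varphi_1$ gives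
\[
D(\rho)\le C\ell^{-2}\iint_{Q_{R_1}}\big(u^{m-1}|\nabla v|^2+|\nabla v|^2+u^{p+m}\big).
\]
Inequality \eqref{eq:power} with $\varphi_2$, $\chi\equiv1$, and $r=2m-1\ge m$ or $r=m$ gives
\begin{align*}
\iint_{Q_{R_1}}u^{m-1}|\nabla v|^2&\le C\ell^{-2}\iint_{Q_R}\big(u^{p+2m-1}+u^{3m-1}+u^{2m}\big),\\
\iint_{Q_{R_1}}|\nabla v|^2&\le C\ell^{-2}\iint_{Q_R}\big(u^{p+m}+u^{2m}+u^{m+1}\big).
\end{align*}
All these exponents lie in $[0,q]$: we have $3m-1<q$ since $p>m$, $p+m\le q$ since $m\ge1$, and $m+1\le2m<q$ since $m\ge1$ and $p>1$. Each power of $u$ is therefore at most $1+u^q$, and $\iint_{Q_R}(1+u^q)\le|Q_2|+F(R)$.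
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let first $u$ be a weak solution in $Q_2$; we show $u(0)\le C$.

\emph{The loop.} Let $\frac54\le\rho<R'\le\frac32$, $\ell=R'-\rho\le\frac14$ and $R=\rho+\ell/2$. Lemma~\ref{lem:upper} loses a factor $\ell^{-4}$, and we choose the level $s_0$ in \eqref{eq:FD} to compensate for it: let $s_0=M\ell^{-2\alpha}$ with $M\ge L^\alpha$. Then $s_0^{1/\alpha}\ge L\ell^{-2}\ge2L/\ell=L/(R-\rho)$, so $s_0$ is admissible, and $s_0^{-(p-m)}=M^{-(p-m)}\ell^4$ because $\alpha(p-m)=2$. Inequality \eqref{eq:FD} for the pair $(\rho,R)$ and Lemma~\ref{lem:upper} for the pair $(R,R')$ give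
\[
F(\rho)\le|Q_2|M^q\ell^{-2\alpha q}+C_2M^{-(p-m)}\big(F(R')+1\big),
\]
with $C_2=C_2(N,m,p)$ independent of $M$ and $\ell$. Fix $M=M(N,m,p)\ge L^\alpha$ with $C_2M^{-(p-m)}\le\frac12$. Since $\ell\le1$,
\[
F(\rho)\le\tfrac12F(R')+C(R'-\rho)^{-2\alpha q}\qquad\big(\tfrac54\le\rho<R'\le\tfrac32\big).
\]
As $F\le F(\frac32)<\infty$ on $[\frac54,\frac32]$, Lemma~\ref{lem:iter} gives $F(\frac54)\le C$; the size of $F(\frac32)$ does not enter. Lemma~\ref{lem:upper} for the pair $(1,\frac54)$ then gives $D(1)\le C$.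

\emph{The value at the center.} If $u(0)\le L^\alpha$ we are done. Otherwise $\lambda_*=u(0)^{-1/\alpha}$ satisfies $L\lambda_*<1$, so $\overline Q(0,L\lambda_*)\subset Q_1$, and Proposition~\ref{prop:lower} gives $c_0u(0)^{\delta/\alpha}\le D(1)\le C$. Since $\delta>0$, this bounds $u(0)$ in terms of $N,m,p$.

\emph{General cylinders.} If $u$ is a weak solution in $Q(X,\rho)$, $X=(x,t)$, then \eqref{eq:scaling} with $(x_0,t_0)=X$ and $\lambda=\rho/2$ defines a weak solution $\tilde u$ in $Q_2$, and $u(X)=(\rho/2)^{-\alpha}\tilde u(0)\le C\rho^{-\alpha}$.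
\end{proof}

\section{Steady states outside the range}\label{sec:sharp}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
If $p<mp_S$, apply Theorem~\ref{thm:liouville}. Let $p\ge mp_S$; then $N\ge3$ and $\sigma=p/m\ge p_S$. We construct a positive radial steady state by solving
\[
V''+\frac{N-1}rV'+V^\sigma=0,\qquad V(0)=1,\quad V'(0)=0,
\]
and showing that $V$ never vanishes.

\emph{Existence.} Let $f(a)=\min(\max(a,0),1)^\sigma$, which is Lipschitz on $\mathbb R$ with constant $\sigma$, and
\[
(SV)(r)=1-\int_0^rs^{1-N}\int_0^s\xi^{N-1}f(V(\xi))\,d\xi\,ds .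
\]
Then $|SV-SW|(r)\le\frac\sigma N\int_0^rs\,\sup_{[0,s]}|V-W|\,ds$, and induction gives $\sup_{[0,r]}|S^kV-S^kW|\le\frac1{k!}\big(\frac{\sigma r^2}{2N}\big)^k\sup_{[0,r]}|V-W|$. So the Picard iterates converge locally uniformly to a continuous fixed point $V$ on $[0,\infty)$. It satisfies $V(0)=1$ and $r^{N-1}V'(r)=-\int_0^r\xi^{N-1}f(V)\,d\xi<0$ for $r>0$, because $f(V)\ge0$ and $f(V)>0$ near $0$. Thus $V\le1$, and $f(V)=V^\sigma$ as long as $V\ge0$. As $r\to0$ we have $V'(r)/r\to-\frac1N$ and $V''=-\frac{N-1}rV'-f(V)\to-\frac1N$; equality of these limits makes $x\mapsto V(|x|)$ a $C^2$ function on $\mathbb R^N$, with Laplacian $-f(V(|x|))$.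

\emph{Positivity.} Suppose $V$ has a first zero $R$. We use Pohozaev's identity in radial form. On $[0,R]$ let
\[
H(r)=r^N\Big(\frac12V'^2+\frac{V^{\sigma+1}}{\sigma+1}\Big)+\frac{N-2}2r^{N-1}VV' .
\]
By the equation, $V'(V''+V^\sigma)=-\frac{N-1}rV'^2$ and $(r^{N-1}V'V)'=r^{N-1}(V'^2-V^{\sigma+1})$. In $H'$ the coefficient of $r^{N-1}V'^2$ is $\frac N2-(N-1)+\frac{N-2}2=0$, so
\[
H'(r)=\Big(\frac N{\sigma+1}-\frac{N-2}2\Big)r^{N-1}V^{\sigma+1}\le0,
\]
because $\sigma+1\ge\frac{2N}{N-2}$. But $H(0)=0$ and $H(R)=\frac12R^NV'(R)^2>0$, a contradiction. Hence $0<V\le1$ on $[0,\infty)$.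

The function $u(x,t)=V(|x|)^{1/m}$ is continuous, positive and bounded, $u^m\in C^2$, $-\Delta u^m=V(|x|)^\sigma=u^p$, and $\iint u\varphi_t=0$ for every test function. So $u$ is a nontrivial entire solution.
\end{proof}

\begin{remark}\label{rem:hyp}
Both restrictions on $p$ are needed for a local bound independent of the solution. For $p\ge mp_S$ the steady state above has $u(0)=1$, $u\le1$ and no dissipation, so Lemma~\ref{lem:bounded} fails, and its rescalings $\lambda^\alpha u(\lambda x)$ are entire solutions with arbitrarily large value at the origin, so Theorem~\ref{thm:local} fails. For $p=m$ the gap $q^*-q$ closes, and for every $a>0$ the function $u=(a\cos x_1)^{1/m}$ is a steady state in $\{|x_1|<\pi/2\}$ with $u(0)=a^{1/m}$, since $-\Delta u^m=u^m=u^p$.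
\end{remark}

\begin{thebibliography}{9}

\bibitem{GS}
Gidas and Spruck, Comm. Pure Appl. Math. 34 (1981) 525--598.

\bibitem{problem}
\emph{Liouville-type theorem for one-dimensional porous medium systems with sources},
\texttt{https://aj.tubitak.gov.tr/\allowbreak math/\allowbreak issues/\allowbreak mat-23-47-6/\allowbreak mat-47-6-8-2207-99.pdf}

\end{thebibliography}
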